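\title{Products of an abelian group and a group of class two\\ with arbitrarily large derived length}

\begin{abstract}
For every $N\ge 2$ we construct a finite $2$-group $G=AB$, with $A$ elementary abelian, $B$ nilpotent of class $2$ and $A\cap B=1$, whose derived length is exactly $\lfloor\log_2 N\rfloor+1$. This disproves the conjecture that the derived length of a finite product of two nilpotent subgroups is bounded by a function of their classes. It follows that, for given classes $\alpha,\beta\ge1$, such a bound exists only if $\alpha=\beta=1$, the case of It\^o's theorem. We also obtain a locally finite, non-solvable version. The method transfers a decomposition $L=A+B$ of a non-solvable Lie algebra into nilpotent subalgebras to finite $p$-groups. The decomposition used here rests on the fact that the trace-zero $2\times 2$ matrices form a nilpotent Lie algebra in characteristic $2$.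
\end{abstract}

\section{The question and the results}

A group $G$ is \emph{factorized} by subgroups $A$ and $B$ if $G=AB$, that is, if every element of $G$ is a product $ab$ with $a\in A$ and $b\in B$. Two classical theorems say that such a factorization carries structure from the factors to $G$. By the Wielandt--Kegel theorem, if $A$ and $B$ are finite and nilpotent, then $G=AB$ is solvable. By It\^o's theorem, if $A$ and $B$ are abelian, then $G=AB$ is metabelian, that is, $G''=1$.

The first theorem gives $G$ a derived length, and the second bounds it by $2$ when both factors have class $1$, whatever their orders. One is led to guess that the classes of the factors always control the derived length of the product. The following conjecture is taken from \cite{note}; we state it with the uniformity of $f$ made explicit.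

\begin{quote}
\textbf{Conjecture.} There is a function $f:\mathbb N\times\mathbb N\to\mathbb N$ such that, for all positive integers $\alpha,\beta$ and every finite group $G=AB$ with $A$ and $B$ nilpotent of class $\alpha$ and $\beta$, respectively, the derived length of $G$ is at most $f(\alpha,\beta)$.
\end{quote}

By It\^o's theorem, $f(1,1)=2$ is possible. We show that the conjecture fails at the very next pair.

\begin{theorem}\label{thm:main}
For every $N\ge 2$ there is a finite $2$-group $G=AB$ with $A\cap B=1$, $A$ elementary abelian, $B$ nilpotent of class exactly $2$, and derived length of $G$ exactly $\lfloor\log_2N\rfloor+1$. Hence no function $f$ as in the conjecture exists.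
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\alpha,\beta\ge 1$. The derived lengths of the finite groups $G=AB$ with $A$ and $B$ nilpotent of class exactly $\alpha$ and $\beta$, respectively, are bounded if and only if $\alpha=\beta=1$. In that case the sharp bound is $2$.
\end{theorem}

\begin{theorem}\label{thm:inf}
There is a locally finite $2$-group $G=AB$ with $A$ elementary abelian, $B$ nilpotent of class $2$, $A\cap B=1$, and $G'\ne 1$ perfect. In particular, $G$ is not solvable.
\end{theorem}

All three come from one Lie algebra and one general construction, which we record separately.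

\begin{theorem}[Transfer principle]\label{thm:transfer}
Let $K$ be a finite field of characteristic $p$. Suppose that there is a finite-dimensional non-solvable Lie algebra $L=A+B$ over $K$, where $A$ and $B$ are nilpotent subalgebras of class at most $\alpha$ and $\beta$, respectively. Then there are finite $p$-groups of arbitrarily large derived length that are products of two subgroups of class at most $\alpha$ and $\beta$, respectively.
\end{theorem}

The examples constructed for Theorems \ref{thm:main}--\ref{thm:inf} are $2$-groups. We make no claim about groups of odd order.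

\paragraph{The idea.} Each finite $p$-group has some finite derived length, so we need an infinite family of groups in which the derived length grows while the two factors keep their classes. A Lie algebra $L$, with coefficients taken from a nilpotent ideal of a commutative ring, gives such a family: the classes of the factors are governed by $L$, the depth of the group by the ring. If $L$ is not solvable, the derived length of the group grows with the ring; if $L=A+B$ with nilpotent subalgebras of small class, the group factorizes with factors of the same small class. Two tasks remain: choosing the ring so that this passage works in characteristic $2$ (Section \ref{sec:transfer}), and finding $L$ (Section \ref{sec:algebra}). The theorems are then proved in Section \ref{sec:groups}, except for Theorem \ref{thm:transfer}, which is proved at the end of Section \ref{sec:transfer}.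

\paragraph{Conventions.} For matrices $[x,y]=xy-yx$; for group elements $[g,h]=g^{-1}h^{-1}gh$, so that $g^{-1}hg=h[h,g]$. Angle brackets denote the linear span for elements of a Lie algebra, and the generated subgroup for elements of a group. For subspaces $V,W$ of a Lie algebra, $[V,W]$ is the \emph{span} of all $[v,w]$; for subgroups, it is the subgroup generated by all commutators. For a Lie algebra or a group $C$ we put $\gamma_1(C)=C$, $\gamma_{j+1}(C)=[\gamma_j(C),C]$, $C^{(0)}=C$ and $C^{(k+1)}=[C^{(k)},C^{(k)}]$; as usual $C'=C^{(1)}$ and $C''=C^{(2)}$. Then $C$ is nilpotent of class at most $c$ if $\gamma_{c+1}(C)$ is trivial, and its class is the least such $c$. It is solvable if some $C^{(k)}$ is trivial, and its derived length is the least such $k$. A group $C$ is \emph{perfect} if $C=C'$, and \emph{locally finite} if every finite subset lies in a finite subgroup. The matrix units are denoted by $E_{ij}$.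

\section{From Lie algebras to $p$-groups}\label{sec:transfer}

\subsection{Square-zero coefficients}

To pass from a matrix $x$ to a group element one might use an exponential series $1+tx+\tfrac12t^2x^2+\cdots$, but its denominators make no sense in characteristic $2$. We avoid them by admitting only coefficients $t$ with $t^2=0$ and using $1+tx$.

Let $K$ be a finite field of characteristic $p$, let $N\ge1$, and let
\[
R=R_N=K[t_1,\dots,t_N]/(t_1^2,\dots,t_N^2),\qquad t_S=\prod_{i\in S}t_i\quad (S\subseteq\{1,\dots,N\}).
\]
The monomials $t_S$ form a $K$-basis of $R$, and $t_St_T=t_{S\cup T}$ if $S\cap T=\emptyset$, while $t_St_T=0$ otherwise. For nonempty $S$ and $x\in M_n(K)$ put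
\[
g_S(x)=1+t_Sx\in GL_n(R).
\]

\begin{lemma}\label{lem:formulas}
Let $S,T$ be nonempty subsets of $\{1,\dots,N\}$ and let $x,y\in M_n(K)$. Then
\begin{equation}\label{eq:add}
g_S(x)\,g_S(y)=g_S(x+y),\qquad g_S(x)^{-1}=g_S(-x),
\end{equation}
\begin{equation}\label{eq:comm}
[g_S(x),g_T(y)]=\begin{cases} g_{S\cup T}([x,y]) & \text{if } S\cap T=\emptyset,\\ 1&\text{otherwise.}\end{cases}
\end{equation}
\end{lemma}

\begin{proof}
Formula \eqref{eq:add} holds because $t_S^2=0$. For \eqref{eq:comm} put $a=t_Sx$, $b=t_Ty$, $g=1+a$ and $h=1+b$. Since $R$ is commutative and $t_S^2=t_T^2=0$, we have $a^2=b^2=aba=bab=0$. Now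
\[
[g,h]=(hg)^{-1}gh=1+(hg)^{-1}(gh-hg)=1+(1-a)(1-b)(ab-ba).
\]
Here $b(ab-ba)=bab-b^2a=0$ and $a(ab-ba)=a^2b-aba=0$, so $[g,h]=1+ab-ba=1+t_St_T[x,y]$.
\end{proof}

Thus the elements $g_S(x)$ with $S$ fixed add like matrices, and commutators of the $g_S(x)$ are Lie brackets with no correction terms. This uses $t_S^2=0$: if $t^2\neq0$, the inverse of $1+tx$ would begin $1-tx+t^2x^2$, and the associative product $x^2$ need not lie in the Lie algebra we start from.

For a subspace $V\subseteq M_n(K)$ and $k\ge1$ let
\[
E_k(V)=\langle g_S(v): |S|\ge k,\ v\in V\rangle\le GL_n(R) .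
\]
Clearly $E_{k+1}(V)\le E_k(V)$. Moreover $E_k(V)=1$ if and only if $k>N$ or $V=0$, because $g_S(v)=1+t_Sv\ne1$ for $v\neq 0$. Every $E_k(V)$ is a finite $p$-group. Indeed, let $\mathfrak m$ be the ideal spanned by the $t_S$ with $S\ne\emptyset$. Since $\mathfrak m^{N+1}=0$, the set $1+M_n(\mathfrak m)$ is a group; its order $|M_n(\mathfrak m)|$ is a power of $p$; and it contains $E_k(V)$.

\subsection{Two variables by hand}

Let $L=A+B$ be a Lie subalgebra of $M_n(K)$ with Lie subalgebras $A$ and $B$. We want $E_1(L)=E_1(A)E_1(B)$. For $N=1$ the group $E_1(L)$ is a copy of the additive group of $L$, by \eqref{eq:add}, and there is nothing to do. Let $N=2$. We write $g_1,g_2,g_{12}$ for $g_{\{1\}},g_{\{2\}},g_{\{1,2\}}$. The elements $g_{12}(z)$ with $z\in L$ are central in $E_1(L)$ by \eqref{eq:comm}, because $\{1,2\}$ meets every nonempty subset. Reordering factors by \eqref{eq:comm}, we can write every element of $E_1(L)$ as $g=g_1(w)g_2(z)g_{12}(m)$ with $w,z,m\in L$. Decompose $w=a+b$ and $z=a'+b'$ with $a,a'\in A$ and $b,b'\in B$. Then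
\[
g=g_1(a)\,g_1(b)\,g_2(a')\,g_2(b')\,g_{12}(m).
\]
The factors $g_1(b)$ and $g_2(a')$ are in the wrong order. Exchanging them costs the commutator $g_{12}([b,a'])$, which lies one layer deeper, in the center. \emph{There we may decompose again}: write $m+[b,a']=a''+b''$ with $a''\in A$ and $b''\in B$. Then
\[
g=\underbrace{g_1(a)\,g_2(a')\,g_{12}(a'')}_{\in E_1(A)}\;\underbrace{g_{12}(b'')\,g_1(b)\,g_2(b')}_{\in E_1(B)} .
\]
Nothing is needed about $[b,a']$ except that it lies in $L$. By \eqref{eq:comm} the derived subgroup consists of the elements $g_{12}(z)$ with $z\in L'$. In general the same correction is made layer by layer, and the derived series of the group follows that of $L$ as long as there are enough variables to split.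

\subsection{Commutators and the factorization}

\begin{lemma}\label{lem:EE}
Let $V,W\subseteq M_n(K)$ be subspaces such that $U=[V,W]$ satisfies $[U,V]\subseteq U$ and $[U,W]\subseteq U$. Then $[E_k(V),E_l(W)]=E_{k+l}(U)$ for all $k,l\ge1$.
\end{lemma}

\begin{proof}
Let $g_S(z)$, with $|S|\ge k+l$ and $z\in U$, be a generator of $E_{k+l}(U)$, and let $g=g_T(y)$ be a generator of $E_k(V)$ or of $E_l(W)$. Then $g^{-1}g_S(z)g=g_S(z)\,[g_S(z),g_T(y)]$, where the commutator is $1$ or $g_{S\cup T}([z,y])$ with $[z,y]\in U$. So the conjugate lies in $E_{k+l}(U)$. As $g^{-1}=g_T(-y)$ is again such a generator, $E_k(V)$ and $E_l(W)$ normalize $E_{k+l}(U)$. By \eqref{eq:comm}, every generator of $E_k(V)$ commutes with every generator of $E_l(W)$ modulo $E_{k+l}(U)$, which is normal in the group generated by all three. Hence $[E_k(V),E_l(W)]\le E_{k+l}(U)$.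

Conversely, let $|S|\ge k+l$ and $z\in U$. Write $z=\sum_i[v_i,w_i]$ with $v_i\in V$ and $w_i\in W$ (scalars can be absorbed into $v_i$), and split $S=S_1\sqcup S_2$ with $|S_1|\ge k$ and $|S_2|\ge l$. By \eqref{eq:add} and \eqref{eq:comm},
\[
g_S(z)=\prod_i g_S([v_i,w_i])=\prod_i\,[g_{S_1}(v_i),g_{S_2}(w_i)]\in[E_k(V),E_l(W)].\qedhere
\]
\end{proof}

The terms of the lower central series and of the derived series of a Lie algebra $C$ are ideals of $C$. So Lemma \ref{lem:EE} applies to $V=\gamma_j(C)$, $W=C$, and to $V=W=C^{(k)}$, and it computes both series of $E_1(C)$.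

\begin{proposition}\label{prop:series}
Let $C$ be a Lie subalgebra of $M_n(K)$. Then
\[
\gamma_j(E_1(C))=E_j(\gamma_j(C))\quad(j\ge1),\qquad E_1(C)^{(k)}=E_{2^k}(C^{(k)})\quad(k\ge0).
\]
In particular, if $C$ is nilpotent of class at most $c$, then so is $E_1(C)$; if $C$ has class exactly $c\geq1$ and $N\ge c$, then $E_1(C)$ has class exactly $c$. If $C$ is not solvable, then $E_1(C)$ has derived length exactly $\lfloor\log_2N\rfloor+1$.
\end{proposition}

\begin{proof}
For $j=1$ and $k=0$ both formulas read $E_1(C)=E_1(C)$. The induction steps are the following instances of Lemma \ref{lem:EE}: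
\[
[E_j(\gamma_j(C)),E_1(C)]=E_{j+1}(\gamma_{j+1}(C)),\qquad [E_{2^k}(C^{(k)}),E_{2^k}(C^{(k)})]=E_{2^{k+1}}(C^{(k+1)}).
\]
If $\gamma_{c+1}(C)=0$, then $\gamma_{c+1}(E_1(C))=1$. If $\gamma_c(C)\ne0$ and $N\ge c$, then $\gamma_c(E_1(C))=E_c(\gamma_c(C))\neq1$. If $C$ is not solvable, then $C^{(k)}\ne0$ for all $k$, so $E_1(C)^{(k)}=1$ if and only if $2^k>N$. The least such $k$ is $\lfloor\log_2N\rfloor+1$.
\end{proof}

\begin{proposition}\label{prop:factor}
Let $L=A+B$ be a Lie subalgebra of $M_n(K)$, where $A$ and $B$ are Lie subalgebras. Then $E_k(L)=E_k(A)E_k(B)$ for all $k\ge1$.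
\end{proposition}

\begin{proof}
Write $G_k=E_k(L)$, $A_k=E_k(A)$ and $B_k=E_k(B)$. For $k\ge N+1$ all three groups are trivial. For the remaining $k$ we use downward induction. Let $k\le N$ and assume $G_{k+1}=A_{k+1}B_{k+1}$. By Lemma \ref{lem:EE} with $V=W=L$,
\[
[G_{k+1},G_1]= E_{k+2}(L')\le G_{k+1},\qquad [G_k,G_k]= E_{2k}(L')\le G_{k+1}.
\]
So $G_{k+1}$ is normal in $G_1$ and $G_k/G_{k+1}$ is abelian. This quotient is generated by the images of the elements $g_S(a+b)=g_S(a)g_S(b)$ with $|S|\ge k$, $a\in A$ and $b\in B$. Since it is abelian, it is the product of the images of $A_k$ and $B_k$, so $G_k=A_kB_kG_{k+1}$. As $G_{k+1}$ is normal, we may move it to the middle: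
\[
G_k=A_kG_{k+1}B_k=A_kA_{k+1}B_{k+1}B_k=A_kB_k.\qedhere
\]
\end{proof}

The factorization uses only that $L$ is closed under brackets and that $L=A+B$ as vector spaces. That $A$ and $B$ are subalgebras matters for Proposition \ref{prop:series}, which controls the classes of the factors.

\begin{proof}[Proof of Theorem \ref{thm:transfer}]
The given $L$ need not consist of matrices, so we replace it by $\operatorname{ad}L\subseteq\mathfrak{gl}(L)\cong M_n(K)$, where $n=\dim L$. The kernel of $\operatorname{ad}$ is the center of $L$, which is abelian. So if $\operatorname{ad}L$ were solvable, $L$ would be solvable too. Hence $\operatorname{ad}L$ is not solvable. It is the sum of $\operatorname{ad}A$ and $\operatorname{ad}B$, which as homomorphic images of $A$ and $B$ have class at most $\alpha$ and $\beta$. By Proposition \ref{prop:factor}, the finite $p$-group $G=E_1(\operatorname{ad}L)$ is the product of $E_1(\operatorname{ad}A)$ and $E_1(\operatorname{ad}B)$. By Proposition \ref{prop:series} these factors have class at most $\alpha$ and $\beta$, and $G$ has derived length $\lfloor\log_2N\rfloor+1$. Here $N$ is arbitrary.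
\end{proof}

\section{A non-solvable sum of an abelian and a Heisenberg algebra}\label{sec:algebra}

Which classes can we hope for? Two abelian summands never give a non-solvable $L$. Indeed, if $L=A+B\subseteq M_n(K)$ with $A$ and $B$ abelian and $N\ge4$, then $E_1(L)=E_1(A)E_1(B)$ is a product of two abelian groups, so It\^o's theorem gives $1=E_1(L)''=E_4(L'')$, whence $L''=0$. The next candidate is an abelian $A$ and a $B$ of class $2$.

Characteristic $2$ offers such a $B$ inside a familiar algebra. The trace-zero $2\times2$ matrices over $\mathbb F_2$ are spanned by $E_{12}$, $E_{21}$ and $[E_{12},E_{21}]=E_{11}+E_{22}$. The last element is the identity matrix, hence central: this is a Heisenberg algebra, of class $2$. We place it in the upper left corner of $M_3(\mathbb F_2)$ and add the span of the two nontrivial powers of the permutation matrix of a $3$-cycle. Put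
\[
x=E_{13}+E_{32},\qquad y=E_{31}+E_{23},\qquad h=E_{11}+E_{22},
\]
so that $x^2=E_{12}$ and $y^2=E_{21}$, and let
\begin{gather*}
u=x+y^2=E_{21}+E_{32}+E_{13},\qquad v=y+x^2=E_{12}+E_{23}+E_{31},\\
A=\langle u,v\rangle,\qquad B=\langle x^2,y^2,h\rangle,\qquad L=\langle x,y,h,x^2,y^2\rangle .
\end{gather*}
The five spanning matrices of $L$ have disjoint supports, so $\dim L=5$. On the standard basis, $u$ is the permutation matrix $e_1\mapsto e_2\mapsto e_3\mapsto e_1$, and $v=u^{-1}=u^2$.

\begin{proposition}\label{prop:L}
$L$ is a Lie subalgebra of $M_3(\mathbb F_2)$, and $L=A+B$ with $A$ an abelian subalgebra and $B$ a subalgebra of class exactly $2$. Moreover $L'=D$ and $D'=D$, where $D=\langle x,y,h\rangle$; in particular, $L$ is not solvable.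
\end{proposition}

\begin{proof}
Direct multiplication gives
\begin{align*}
xy&=E_{11}+E_{33}, & yx&=E_{33}+E_{22}, & [x,y]&=h,\\
hx&=E_{13}, & xh&=E_{32}, & [h,x]&=x,\\
hy&=E_{23}, & yh&=E_{31}, & [h,y]&=y.
\end{align*}
So $D$ is a Lie subalgebra with $D'=D$. For the brackets with squares we use that, in characteristic $2$,
\[
[z,[z,w]]=z^2w-2zwz+wz^2=[z^2,w].
\]
Signs being irrelevant, this yields
\begin{align*}
[x^2,y]&=[x,[x,y]]=[x,h]=x, & [x^2,h]&=[x,[x,h]]=[x,x]=0,\\
[y^2,x]&=[y,[y,x]]=[y,h]=y, & [y^2,h]&=[y,[y,h]]=[y,y]=0.
\end{align*}
Clearly $[x^2,x]=[y^2,y]=0$, and finally $[x^2,y^2]=E_{12}E_{21}-E_{21}E_{12}=E_{11}-E_{22}=h$. So $L$ is closed under brackets. All brackets of basis elements lie in $D$, and $D=D'\subseteq L'$; hence $L'=D$ and $L^{(k)}=D\ne0$ for all $k\ge1$.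

The algebra $A$ is abelian because $v=u^2$; in terms of brackets,
\[
[u,v]=[x,y]+[x,x^2]+[y^2,y]+[y^2,x^2]=h+0+0+h=0 .
\]
Up to order, the only nonzero bracket of basis elements of $B$ is $[x^2,y^2]=h$, and $h$ is central in $B$; so $B$ is a subalgebra of class exactly $2$. Finally $u=x+y^2$ and $v=y+x^2$ lie in $L$, while $x=u-y^2$ and $y=v-x^2$ lie in $A+B$; so $L=A+B$.
\end{proof}

Thus $L$ arises from the three-dimensional perfect algebra $D$ by adjoining the squares $x^2$ and $y^2$, which act on $D$ as the derivations $(\operatorname{ad}x)^2$ and $(\operatorname{ad}y)^2$. Characteristic $2$ is essential for this choice of $B$: over a field of any other characteristic the trace-zero $2\times2$ matrices are not nilpotent, since $[E_{11}-E_{22},E_{12}]=2E_{12}$.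

\section{The groups}\label{sec:groups}

Throughout this section, $K=\mathbb F_2$ and $L=A+B$ and $D$ are as in Section \ref{sec:algebra}.

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $N\ge2$ and put $G=E_1(L)$, $A_1=E_1(A)$ and $B_1=E_1(B)$. These are finite $2$-groups, and $G=A_1B_1$ by Proposition \ref{prop:factor}. By Proposition \ref{prop:series} the derived length of $G$ is exactly $\lfloor\log_2N\rfloor+1$, $A_1$ is abelian, and $B_1$ has class exactly $2$; this last point uses $N\ge2$. The generators of $A_1$ satisfy $g_S(a)^2=g_S(2a)=1$, so $A_1$ is elementary abelian. It is nontrivial, so its class is exactly $1$.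

It remains to show $A_1\cap B_1=1$. The generators of $A_1$ lie in $R+Ru+Ru^2$, which is a ring because $u^3=1$. So every $f\in A_1$ has the form $f=r_0+r_1u+r_2u^2$ with $r_i\in R$, and
\[
fe_3=r_0e_3+r_1e_1+r_2e_2 .
\]
On the other hand, $x^2=E_{12}$, $y^2=E_{21}$ and $h=E_{11}+E_{22}$ annihilate $e_3$, so every element of $B_1$ fixes $e_3$. If $f\in A_1\cap B_1$, then $r_0=1$ and $r_1=r_2=0$, that is, $f=1$.

As $N$ grows, the classes of $A_1$ and $B_1$ remain $1$ and $2$, while the derived length is unbounded. So no value $f(1,2)$ is possible in the conjecture.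
\end{proof}

In this family It\^o's bound $2$ is first exceeded at $N=4$, where one sees a nontrivial element of $G''$ directly:
\[
\bigl[[g_1(x),g_2(y)],[g_3(h),g_4(x)]\bigr]=[g_{12}(h),g_{34}(x)]=g_{1234}(x)\ne1,
\]
where indices abbreviate subsets of $\{1,2,3,4\}$ as before.

\begin{proof}[Proof of Theorem \ref{thm:class}]
If $\alpha=\beta=1$, then $G''=1$ by It\^o's theorem. The bound $2$ is attained by the dihedral group of order $8$, which has derived length $2$ and is the product of its cyclic subgroup of order $4$ and a subgroup of order $2$ generated by a reflection.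

Now let $(\alpha,\beta)\ne(1,1)$. Taking inverses in $G=AB$ gives $G=BA$, so the roles of $\alpha$ and $\beta$ may be exchanged and we may assume $\beta\ge2$. Let $P_1$ be the cyclic group of order $2$ and, for $\gamma\ge2$, let $P_\gamma$ be the dihedral group of order $2^{\gamma+1}$. Then $P_\gamma$ is a finite $2$-group of class exactly $\gamma$. With $G=AB$ as in Theorem \ref{thm:main},
\[
G\times P_\alpha\times P_\beta=(A\times P_\alpha\times1)(B\times1\times P_\beta).
\]
The class of a direct product is the maximum of the classes of its factors. So the two factors on the right have class exactly $\max(1,\alpha)=\alpha$ and $\max(2,\beta)=\beta$. The derived length of the whole group is at least that of $G$, namely $\lfloor\log_2N\rfloor+1$, which is unbounded.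
\end{proof}

For Theorem \ref{thm:inf} we want a union of the groups of Theorem \ref{thm:main} in which index sets can be split indefinitely. Replacing each variable by a product of two new ones, $t_i\mapsto t_{i'}t_{i''}$, embeds $R_N$ in $R_{2N}$, and dyadic intervals keep track of this.

\begin{proof}[Proof of Theorem \ref{thm:inf}]
Call $[i2^{-n},(i+1)2^{-n})$ with $0\le i<2^n$ a dyadic interval of level $n$, and let $\mathfrak B_n$ be the set of nonempty unions of dyadic intervals of level $n$. Then $\mathfrak B_n\subseteq\mathfrak B_{n+1}$; let $\mathfrak B=\bigcup_n\mathfrak B_n$. Let $R_\infty$ be the commutative $\mathbb F_2$-algebra with basis $\{1\}\cup\{t_S:S\in\mathfrak B\}$ and product $t_St_T=t_{S\cup T}$ if $S\cap T=\emptyset$, and $t_St_T=0$ otherwise. It is associative: a product of three basis elements $t_S,t_T,t_U$, in either bracketing, is $t_{S\cup T\cup U}$ if the sets are pairwise disjoint, and $0$ otherwise. The elements $1$ and $t_S$ with $S\in\mathfrak B_n$ span a subalgebra isomorphic to $R_{2^n}$, in which the $2^n$ intervals of level $n$ play the role of the indices $1,\dots,N$ for $N=2^n$.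 Finally, $R_\infty$ is the increasing union of these subalgebras.

For $S\in\mathfrak B$ let $g_S(w)=1+t_Sw\in GL_3(R_\infty)$. For $n\ge1$ let $G_{(n)}$, $A_{(n)}$, $B_{(n)}$ be generated by the $g_S(w)$ with $S\in\mathfrak B_n$ and $w\in L$, $w\in A$, $w\in B$, respectively. These are the groups $G$, $A_1$, $B_1$ from the proof of Theorem \ref{thm:main} for $N=2^n$. They increase with $n$; let $G$, $A_\infty$, $B_\infty$ be their unions. Then $G$ is a locally finite $2$-group, $A_\infty$ is elementary abelian, and $B_\infty$ has class exactly $2$, because every $B_{(n)}$ does. Every element of $G$ lies in some $G_{(n)}=A_{(n)}B_{(n)}$, so $G=A_\infty B_\infty$. Every element of $A_\infty\cap B_\infty$ lies in $A_{(n)}\cap B_{(n)}=1$ for some $n$, so $A_\infty\cap B_\infty=1$.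

Let $H=\langle g_S(w):S\in\mathfrak B,\ w\in D\rangle$. We show that $G'=H=G''$. By Propositions \ref{prop:series} and \ref{prop:L}, for $i=1,2$ the group $G_{(n)}^{(i)}$ is generated by the $g_S(w)$ with $w\in L^{(i)}=D$ and $S$ a union of at least $2^i$ distinct intervals of level $n$. In particular $G_{(n)}^{(i)}\le H$. Conversely, a set $S\in\mathfrak B_m$ is a union of at least $2^i$ distinct intervals of level $m+i$, since each interval of level $m$ splits into $2^i$ of them. So every generator of $H$ lies in $G_{(n)}^{(i)}$ for some $n$, and $\bigcup_nG_{(n)}^{(i)}=H$. As the terms of the derived series of an increasing union are the unions of the corresponding terms, $G'=H=G''$. Hence $G'=H$ is perfect, and it is nontrivial because $D\ne0$. A solvable group has no nontrivial perfect subgroup, so $G$ is not solvable.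
\end{proof}

\begin{thebibliography}{1}
\bibitem{note}
\emph{A Note On A Class Of Factorized $P$-Groups},
\texttt{https://\allowbreak 854172.20nwufd72.asia/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 128040/\allowbreak CzechMathJ\_55-2005-4\_15.pdf}.
\end{thebibliography}
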